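# Sparse Thue inequalities below $H^{1-s/n}$: unbounded for $s<n<2s$, bounded for $n\ge 2s$

## 1. Sparse binary forms, heights, primitive points

**Definition 1 (sparse irreducible form).** An integral binary form of degree $n$ is a homogeneous polynomial $F(x,y)=\sum_{i=0}^nA_ix^{n-i}y^i$ with $A_i\in\mathbb Z$. We always take $n\ge 3$ and $F$ irreducible over $\mathbb Z$. The parameter $s$ is attached to $F$ by the condition that at most $s+1$ of the coefficients $A_i$ are nonzero.

For example, $x^4+y^4$ has degree $4$ and two nonzero coefficients, so $s=1$ is allowed. It is irreducible: putting $y\mapsto y+1$, $x\mapsto 1$ gives $y^4+4y^3+6y^2+4y+2$, to which Eisenstein's criterion at $2$ applies. A second example, which will matter later, is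
$$y^3-3K^2x^2y+(2K^3+2)x^3,\qquad 4\mid K,\ K>0,$$
with $n=3$, $s=2$. Here all coefficients other than that of $y^3$ are even and $2K^3+2\equiv2\pmod 4$, so Eisenstein at $2$ applies again.

We pass freely between $F$ and $f(z)=F(1,z)=\sum A_iz^i$, using $F(x,y)=x^nf(y/x)$. If $F$ is irreducible of degree $\ge 3$, then $A_0\ne0$ and $A_n\neq0$, since otherwise $y$ or $x$ would divide $F$. Moreover $f$ is then irreducible over $\mathbb Q$: by Gauss's lemma a nontrivial factorization could be taken as $f=pq$ over $\mathbb Z$, and then $F(x,y)=x^{\deg p}p(y/x)\cdot x^{\deg q}q(y/x)$ would be reducible.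

**Definition 2 (height).** $H=H(F)=\max_i|A_i|$.

For the two examples, $H(x^4+y^4)=1$, and the cubic above has $H=2K^3+2$, since $3K^2\le 4K^2\le 2K^3$ for $K\ge2$.

**Definition 3 (counting function).** For an integer $h\ge1$, $N(F,h)$ is the number of pairs $(x,y)\in\mathbb Z^2$ with $\gcd(x,y)=1$ and $|F(x,y)|\le h$. Such pairs are called primitive solutions.

For $F=x^4+y^4$: $N(F,1)=4$ from $(\pm1,0),(0,\pm1)$; $N(F,2)=8$, adding $(\pm1,\pm1)$. Also $N(F,16)=8$, because $(\pm2,0)$ and $(0,\pm2)$ are not primitive; and $N(F,17)=16$, adding $(\pm1,\pm2),(\pm2,\pm1)$.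

**Definition 4 (absolute constants).** $f\ll g$ means $f\le Cg$ with an absolute constant $C$. A subscript, as in $f\ll_n g$, means that $C$ may depend on $n$ (and on $s,\rho$ where these are fixed). For example $n+1\ll n$ for $n\ge1$ with $C=2$, while $\binom nj\ll_n1$ but not $\binom nj\ll1$.

## 2. The Mueller–Schmidt conjecture and its exact range

Mueller and Schmidt (1987) proved that
$$N(F,h)\ll s^2h^{2/n}\bigl(1+\log h^{1/n}\bigr)\tag{1}$$
in general, and that $N(F,h)\ll s^2h^{2/n}$ if $n\ge s(\log s)^3$. The bound depends on $s$, and on $n$ only through $h^{1/n}$. When $h$ is small compared with the height, one may hope that even $h$ disappears. They conjectured the following: for any $\rho>0$, if $h\le H^{1-\frac sn-\rho}$, then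
$$N(F,h)\ll C(s,\rho),$$
where $C(s,\rho)$ depends only on $s$ and $\rho$, and not on $n$, $H$, $h$ or the particular coefficients of $F$. Is this true?

The answer is no, and the failure occurs in a precise range. We shall prove three theorems.

**Theorem 1.** Let $s\ge 2$, $s<n<2s$, and put
$$\rho_0=\frac{(n-s)(2s-n)}{2sn}=\Bigl(1-\frac sn\Bigr)\Bigl(1-\frac n{2s}\Bigr)>0 .$$
For every $0<\rho<\rho_0$ there are irreducible forms $F$ of degree $n$ with at most $s+1$ nonzero coefficients and arbitrarily large $H=H(F)$ such that, with $h=\lfloor H^{1-\frac sn-\rho}\rfloor\ge1$,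
$$N(F,h)\ge c\,H^{\frac2n(\rho_0-\rho)},\qquad c=c(n,s,\rho)>0 .$$

Since $s,n,\rho$ are fixed while $H\to\infty$, no bound $C(s,\rho)$ exists. The conjecture is false already for $s=2$, $n=3$ and every $0<\rho<\rho_0=\frac13\cdot\frac14=\frac1{12}$.

**Theorem 2.** Let $s\ge1$, $\rho>0$. There is $C(s,\rho)$ such that $N(F,h)\le C(s,\rho)$ for every irreducible $F$ of degree $n\ge\max(3,2s)$ with at most $s+1$ nonzero coefficients and every integer $1\le h\le H^{1-\frac sn-\rho}$.

**Theorem 3.** Let $1\le s<n$, $n\ge3$, $0<\rho'\le s/n$. There are irreducible $F$ of degree $n$ with at most $s+1$ nonzero coefficients and $H\to\infty$ such that, for $h=\lfloor H^{1-\frac sn+\rho'}\rfloor$, $N(F,h)\ge c(n,s,\rho')H^{\rho'/s}$.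

**Corollary.** For fixed $s,n$ ($n\ge3$), the assertion "for every $\rho>0$, $N(F,h)$ is bounded for all $F$ of degree $n$ with at most $s+1$ nonzero coefficients and all $h\le H^{1-s/n-\rho}$" holds if and only if $n\le s$ or $n\ge 2s$.

*Proof of the Corollary from the theorems.* If $n\le s$, the exponent $1-\frac sn-\rho$ is negative, so $1\le h\le H^{1-s/n-\rho}$ forces $H=h=1$, and (1) gives $N(F,1)\ll s^2$. If $n\ge 2s$, use Theorem 2. If $s<n<2s$, then $s\ge2$ and Theorem 1 applies. $\square$

We begin with Theorem 3. It is the easiest, and it shows where the exponent $1-s/n$ comes from.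

## 3. An almost $s$-fold zero at an integer: proof of Theorem 3

With $s$ free coefficients below $y^n$ we can cancel the first $s$ Taylor coefficients of $y^n$ at a point. Take $s=1$ first. For $F=y^n-(K^n-2)x^n$ we get $F(1,K)=2$ and $F(1,K+1)=(K+1)^n-K^n+2\approx nK^{n-1}$, while $H\approx K^n$. So at $x=1$ the values jump from $2$ to the order of $H^{1-1/n}$ in one step. With an almost $s$-fold zero they jump to the order of $K^{n-s}\approx H^{1-s/n}$.

**Lemma 1.** Let $f=y^n+g$ with $g\in\mathbb Z[y]$, $\deg g\le n-1$, all coefficients of $g$ even and $g(0)\equiv2\pmod4$. Then $F(x,y)=x^nf(y/x)$ is irreducible over $\mathbb Z$.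

*Proof.* By Eisenstein's criterion at $2$, $f$ is irreducible over $\mathbb Q$. If $F=AB$ over $\mathbb Z$ (the factors are then homogeneous), then $f(y)=A(1,y)B(1,y)$, so one factor, say $A(1,y)$, is a constant. It divides the leading coefficient $1$ of $f$, so $A(1,y)=\pm1$ and $A=\pm x^k$. Since $y^n$ has coefficient $1$ in $F$, $x\nmid F$ and $k=0$. $\square$

**Lemma 2.** For $1\le s\le n$, $\sum_{j<s}(-1)^j\binom nj=(-1)^{s-1}\binom{n-1}{s-1}$.

*Proof.* Write $\binom nj=\binom{n-1}j+\binom{n-1}{j-1}$; the sum telescopes. $\square$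

**Proof of Theorem 3.** Let $4\mid K$ with $K$ large, and
$$f(y)=y^n-\sum_{j<s}\binom njK^{n-j}(y-K)^j+2,\qquad F(x,y)=x^nf(y/x).$$

**Step 1 (admissibility).** This step checks irreducibility, sparsity and height. The subtracted sum has degree $\le s-1$, so $F$ has at most $s+1$ nonzero coefficients. Each $K^{n-j}$ with $j<s<n$ is divisible by $4$, so all coefficients of the sum are divisible by $4$, and Lemma 1 applies. By Lemma 2, the value of the sum at $y=0$ is $K^n\sum_{j<s}(-1)^j\binom nj=\pm\binom{n-1}{s-1}K^n$, so $|f(0)|\ge K^n-2$. Hence $\frac12K^n\le H\ll_nK^n$ for $K$ large.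

**Step 2 (small values at $x=1$).** This step exhibits the solutions. By the binomial theorem $y^n=\sum_j\binom njK^{n-j}(y-K)^j$. Hence for $1\le w\le K$
$$|F(1,K+w)|=\sum_{j\ge s}\binom njK^{n-j}w^j+2\le2^nK^{n-s}w^s+2\le2^{n+1}K^{n-s}w^s .$$
The exponent $1-\frac sn+\rho'$ is at most $1$, so $H^{1-s/n+\rho'}\ge\frac12K^{n-s+n\rho'}$. Therefore every integer $w$ with $1\le w\le cK^{n\rho'/s}$, $c=2^{-(n+2)/s}<1$, satisfies $|F(1,K+w)|\le H^{1-s/n+\rho'}$; as $F(1,K+w)$ is an integer, it is $\le h$ in absolute value. Here $cK^{n\rho'/s}\le K$ because $\rho'\le s/n$, so the estimate was applicable. The pairs $(1,K+w)$ are primitive, and for $K$ large there are at least $\frac c2K^{n\rho'/s}\gg_{n}H^{\rho'/s}$ of them. $\blacksquare$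

## 4. Trinomial cubics: from an integer double point to an irrational one

Let $n=3$, $s=2$. The threshold is $h\le H^{1/3-\rho}$. The form from Section 3 is the cubic of Section 1:
$$F(x,y)=y^3-3K^2x^2y+(2K^3+2)x^3=(y-Kx)^2(y+2Kx)+2x^3 .$$
Can it have many solutions near the ray $y=Kx$? Let $x\ge1$ and $u=y-Kx$ with $0<|u|\le Kx$. Then $y+2Kx=3Kx+u\ge2Kx$, so $F(x,y)\ge2Kx+2x^3>2K$. On the other hand $H^{1/3}=(2K^3+2)^{1/3}\le(4K^3)^{1/3}<2K$. So no point with $0<|u|\le Kx$ is a solution, and on the ray $u=0$ the only primitive point with $x\ge1$ is $(1,K)$. An almost double zero at an integer produces one solution in this sector. The obstruction is arithmetic: a rational direction carries only one primitive point up to sign, and its neighbors are at $|u|\ge1$.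

So put the double zero at an irrational number $\theta$. In the model
$$(y-\theta x)^2(y+2\theta x)\approx3\theta x\,u^2,\qquad u=y-\theta x,$$
a good rational approximation $y/x$ has $|u|\approx1/x$ and gives the value about $3\theta/x$. We are allowed $h\approx\theta^{1-3\rho}$ (as $H\approx\theta^3$), so this is fine once $x$ exceeds about $\theta^{3\rho}$.

The form must have integer coefficients, so the coefficients of $y^3-3\theta^2y+2\theta^3$ must be rounded. The natural procedure is to round each coefficient to a nearby integer. It breaks at once. Changing the coefficient of $x^2y$ by an amount of order $1$ changes the value at $y\approx\theta x$ by about $\theta x^3\ge\theta$, and this exceeds $\theta^{1-3\rho}$ for every $x\ge1$. In general, rounding the coefficient of $x^{n-s+1}y^{s-1}$ costs about $\theta^{s-1}x^n$ against the allowance $\theta^{n-s-n\rho}$. Since $n<2s$ gives $n-s\le s-1$, the estimate allows no $x\ge1$ at all.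

The way past this point is to round in another basis. Write $\theta=K+\varphi$ with $K$ an integer and $0<\varphi<1$, expand the low-degree part in powers of $y-K$, and round those coefficients. The change of basis is integral and unipotent, so the result still has integer coefficients and the same degree. But now an error $e_i(y-K)^i$ becomes $e_i(y-Kx)^ix^{n-i}$, which is $O(x^n)$ because $0\le y-Kx\le x$ near the ray. The rounding error is of order $x^3$, with no factor $\theta$.

For cubics the requirement is then $x^3\lesssim\theta^{1-3\rho}$, i.e. $x\lesssim\theta^{1/3-\rho}$. Together with $x\gtrsim\theta^{3\rho}$ this leaves a window that is nonempty exactly when $3\rho<\frac13-\rho$, i.e. $\rho<\frac1{12}$. To find many lattice points there, and not only convergents, we shall let $|u|$ be somewhat larger than $1/x$ and choose $\varphi$ with a completely explicit continued fraction.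

## 5. Proof of Theorem 1

Fix $s\ge2$, $s<n<2s$, $0<\rho<\rho_0$. Constants $c_i>0$ and those in $\ll_n$, $O_n$ depend only on $n,s,\rho$. Let $\varphi=\frac{\sqrt5-1}2$, so $\varphi^2=1-\varphi$. Let $K$ be a large positive multiple of $4$, and $\theta=K+\varphi$.

**Step 1 (the form).** We build $F$ with an almost $s$-fold zero at $\theta$, rounding in powers of $y-K$. Let
$$T(y)=\sum_{j<s}\binom nj\theta^{n-j}(y-\theta)^j,\qquad\text{so}\qquad y^n-T(y)=\sum_{j=s}^n\binom nj\theta^{n-j}(y-\theta)^j .$$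
Write $T(K+w)=\sum_{i<s}t_iw^i$. Every real number is within $2$ of an integer $\equiv2\pmod4$ and within $1$ of an even integer. So we can choose integers $b_0\equiv2\pmod4$ and $b_i\equiv0\pmod2$ $(1\le i<s)$ such that $e_i:=b_i+t_i$ satisfies $|e_i|\le2$ for all $i$. Put
$$g(y)=\sum_{i<s}b_i(y-K)^i,\qquad f(y)=y^n+g(y),\qquad F(x,y)=x^nf(y/x).$$
Since $\deg g\le s-1$, $F$ has at most $s+1$ nonzero coefficients. All $b_i$ are even, so $g$ has even coefficients, and $g(0)\equiv b_0\equiv2\pmod4$ because $4\mid K$. By Lemma 1, $F$ is irreducible. As $g(y)=-T(y)+\sum_{i<s}e_i(y-K)^i$, multiplying $f(y/x)$ by $x^n$ gives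
$$F(x,y)=\sum_{j=s}^n\binom nj(\theta x)^{n-j}(y-\theta x)^j+\sum_{i<s}e_i(y-Kx)^ix^{n-i}.\tag{2}$$
For $n=3$, $s=2$ this reads $(y-\theta x)^2(y+2\theta x)+e_1(y-Kx)x^2+e_0x^3$.

**Step 2 (the height).** We show $\frac12\theta^n\le H\le c_1^{-1}\theta^n$. Since $y-\theta=w-\varphi$ for $y=K+w$, we have $T(K+w)=\sum_{j<s}\binom nj\theta^{n-j}(w-\varphi)^j$. Only $j\ge i$ contribute to $w^i$, so $|t_i|\ll_n\theta^{n-i}$ and $|b_i|\ll_n\theta^{n-i}$. The coefficient of $y^l$ in $g$ is therefore $\ll_n\sum_{l\le i<s}\theta^{n-i}K^{i-l}\ll_n\theta^n$, which gives the upper bound. For the lower bound, Lemma 2 gives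
$$f(0)=g(0)=-T(0)+\sum_{i<s}e_i(-K)^i=-\theta^n\sum_{j<s}(-1)^j\binom nj+O_n(K^{s-1})=\pm\binom{n-1}{s-1}\theta^n+O_n(K^{s-1}).$$
Since $s-1<n$, $H\ge|f(0)|\ge\frac12\theta^n$ for $K$ large. In particular $H\to\infty$ as $K\to\infty$.

**Step 3 (the allowance).** We replace the bound $h$ by a convenient quantity. Put $\kappa=1-\frac sn-\rho$ and
$$Q=\theta^{n\kappa}=\theta^{\,n-s-n\rho}.$$
Since $\rho<\rho_0<1-\frac sn$, we have $0<\kappa<1$. Hence $H^\kappa\ge(\frac12\theta^n)^\kappa\ge\frac12Q$. As $F$ takes integer values at integer points, $|F(x,y)|\le Q/2$ implies $|F(x,y)|\le\lfloor H^\kappa\rfloor=h$.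

**Step 4 (a region where $F$ is small).** We determine a strip of length $X$ and width $\eta$ along the ray $y=\theta x$ in which both sums in (2) are at most $Q/4$. Put
$$X=(8s)^{-1/n}Q^{1/n},\qquad \eta^s=2^{-n-2}Q(\theta X)^{-(n-s)}=2^{-n-2}\theta^{-n\rho}X^{-(n-s)} .$$
As $\kappa>0$, $X\to\infty$ when $K\to\infty$; so for $K$ large $X\ge1$ and $\eta<1$. Let
$$1\le x\le X,\qquad y=Kx+y',\quad0\le y'\le x,\qquad |u|\le\eta\ \text{ where }\ u=y-\theta x=y'-\varphi x .$$
Since $|u|\le1\le\theta x$, each term with $j\ge s$ satisfies $(\theta x)^{n-j}|u|^j\le(\theta x)^{n-s}|u|^s$. Since $0\le y-Kx\le x$, each error term is at most $2x^n$. By (2),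
$$|F(x,y)|\le2^n(\theta x)^{n-s}|u|^s+2s\,x^n\le2^n(\theta X)^{n-s}\eta^s+2sX^n=\tfrac Q4+\tfrac Q4=\tfrac Q2 .$$

**Step 5 (the strip is large).** The area of the strip is of order $\eta X$, and we compute it. From the second formula for $\eta^s$ and $X=(8s)^{-1/n}\theta^{\frac{n-s}n-\rho}$,
$$\eta X=c_2\,\theta^{-n\rho/s}X^{(2s-n)/s}=c_3\,\theta^{\,\frac{(n-s)(2s-n)}{ns}-\frac{(2s-n)\rho}s-\frac{n\rho}s}=c_3\,\theta^{2(\rho_0-\rho)}\longrightarrow\infty .$$
This is where $n<2s$ and $\rho<\rho_0$ are needed.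

**Step 6 (a lattice basis adapted to the strip).** We choose two consecutive Fibonacci vectors of the right size. Let $\Phi_0=0$, $\Phi_1=1$, $\Phi_{k+1}=\Phi_k+\Phi_{k-1}$. We use three facts, valid for $k\ge1$:

- $\Phi_{k-1}-\varphi\Phi_k=(-\varphi)^k$. Both sides satisfy $v_{k+1}=v_k+v_{k-1}$, since $(-\varphi)^2=1+(-\varphi)$; and they agree at $k=1$ (both are $-\varphi$) and at $k=2$ (both are $1-\varphi=\varphi^2$).
- $\varphi^k\Phi_k<1$. By Binet's formula $\Phi_k=(\varphi^{-k}-(-\varphi)^k)/\sqrt5$, so $\varphi^k\Phi_k\le(1+\varphi^{2k})/\sqrt5\le2/\sqrt5<1$.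
- $\Phi_k^2-\Phi_{k-1}\Phi_{k+1}=\pm1$. At $k=1$ it equals $1$, and $\Phi_{k+1}^2-\Phi_k\Phi_{k+2}=\Phi_{k+1}(\Phi_k+\Phi_{k-1})-\Phi_k(\Phi_{k+1}+\Phi_k)=-(\Phi_k^2-\Phi_{k-1}\Phi_{k+1})$.

Let $B=\lfloor(\eta X/12)^{1/2}\rfloor$, which is $\ge1$ for $K$ large by Step 5. As $\eta<1$, $B\le B^2\le X/12$, so $X/(3B)\ge4$. Let $k\ge1$ be the largest index with $\Phi_k\le X/(3B)$. Then $X/(3B)<\Phi_{k+1}\le2\Phi_k$, and so
$$\frac X{6B}<\Phi_k\le\frac X{3B}.$$

**Step 7 (many primitive points in the strip).** For coprime integers $1\le a,b\le B$ put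
$$(x,y')=a(\Phi_k,\Phi_{k-1})+b(\Phi_{k+1},\Phi_k),\qquad y=Kx+y' .$$
We check the requirements of Step 4. First, $0\le y'\le x$ because $\Phi_{k-1}\le\Phi_k\le\Phi_{k+1}$, and $1\le x\le B(\Phi_k+2\Phi_k)=3B\Phi_k\le X$. Secondly,
$$|y'-\varphi x|=|a(-\varphi)^k+b(-\varphi)^{k+1}|\le2B\varphi^k\le\frac{2B}{\Phi_k}\le\frac{12B^2}X\le\eta .$$
So $|F(x,y)|\le h$ by Steps 3 and 4. Finally, the map $(a,b)\mapsto(x,y')$ has determinant $\pm1$. Hence distinct $(a,b)$ give distinct points, and $\gcd(x,y)=\gcd(x,y')=\gcd(a,b)=1$.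

**Step 8 (counting).** The number of coprime pairs in $[1,B]^2$ is at least $B^2-\sum_p\lfloor B/p\rfloor^2\ge B^2\bigl(1-\sum_pp^{-2}\bigr)$. Here
$$\sum_pp^{-2}\le\frac14+\frac19+\sum_{\substack{m\ge5\\ m\text{ odd}}}\frac1{m^2-1}=\frac14+\frac19+\frac18<\frac12,$$
because $\frac1{m^2-1}=\frac12\bigl(\frac1{m-1}-\frac1{m+1}\bigr)$ telescopes over odd $m$. Since $B\ge1$, $B\ge\frac12(\eta X/12)^{1/2}$. Therefore, using Step 5 and $\theta^n\ge c_1H$,
$$N(F,h)\ge\frac{B^2}2\ge\frac{\eta X}{96}\ge c_4\,\theta^{2(\rho_0-\rho)}\ge c\,H^{\frac2n(\rho_0-\rho)} .\qquad\blacksquare$$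

**Remark 1.** Since $1-\frac sn-\rho_0=\bigl(1-\frac sn\bigr)\frac n{2s}=\frac{n-s}{2s}$, Theorem 1 shows that for $s<n<2s$ the optimal exponent of $H$ is at most $\frac{n-s}{2s}<1-\frac sn$. These notes do not determine it.

## 6. The gap between two solutions when $n\ge 2s$

We turn to Theorem 2. The plan is this. A finite set of at most $2s$ points on the line organizes the solutions into chains. In one chain the sizes $x$ grow at a definite rate, so only boundedly many have $x$ below a fixed power of $H$. This alone never shows that a chain ends. For that, the large solutions are shown to be extremely good approximations to at most $s$ real roots of $f$, and an argument of Thue's type prevents the sizes from spreading too far.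

We recall Descartes' rule in the form we use: a real polynomial with $k$ nonzero terms has at most $k-1$ positive zeros. For example, $z^3-3z+1$ has three terms and two positive zeros, one in $(0,1)$ and one in $(1,2)$.

**Step 1 (reductions).** We arrange convenient hypotheses. Let $s'+1$ be the exact number of nonzero coefficients of $F$. Since $A_0,A_n\ne0$, $1\le s'\le s$; also $n\ge2s'$ and $h\le H^{1-s/n-\rho}\le H^{1-s'/n-\rho}$. So if we bound $N(F,h)$ in terms of $s'$ and $\rho$ and take the maximum over $s'\le s$, we are done. Hence we may assume that $F$ has exactly $s+1$ nonzero coefficients.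

If $H=1$, then $h=1$ and (1) gives $N(F,1)\ll s^2$. Let $H\ge2$. We may assume $H^{1-s/n-\rho}\ge1$, since otherwise there is no $h$. Then $\rho\le1-\frac sn<1$ and $h\le H$. Put
$$c_s=4se^s,\qquad C_0=\frac{s+\log(4s)}\rho\ \ge\ 1+\log4 .$$

*Case A: $H\le e^{C_0n}$.* Then $h^{1/n}\le H^{1/n}\le e^{C_0}$, and (1) gives $N(F,h)\ll s^2e^{2C_0}(1+C_0)$, a bound in terms of $s,\rho$.

*Case B: $H>e^{C_0n}$.* This is assumed from now on. In particular $H\ge e^n\ge n$, and $H>e^{3(1+\log 4)}>32$.

Exactly four primitive pairs have $xy=0$. The others fall into eight classes according to the signs of $x,y$ and to whether $|y|\ge|x|$ or $|x|>|y|$. Using $(x,y)\mapsto(-x,-y)$ and replacing $F$ by $F(x,\pm y)$ or $F(y,\pm x)$, each class is mapped into the set of solutions with $y\ge x\ge1$ of one of four forms with the same $n$, $s$, $H$. So it suffices to bound, for each such form, the number of primitive solutions with $y\ge x\ge1$: then $N\le4+8\max$. From now on "solution" means this. Write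
$$f(z)=F(1,z)=\sum_{i=0}^sa_iz^{n_i},\qquad0=n_0<n_1<\dots<n_s=n,\quad a_i\ne0 .$$
For a solution put $z=y/x\ge1$; then $|f(z)|\le hx^{-n}$. Different solutions have different $z$.

**Step 2 (chains).** We attach to every solution one of at most $2s$ points, so that $|f|$ is controlled between solutions with the same point. Let
$$Z=\{1\}\cup\{z>1:f(z)=0\}\cup\{z>1:f'(z)=0\}.$$
By Descartes, $f$ has at most $s$ positive zeros. The constant term disappears in $f'$, which therefore has $s$ terms and at most $s-1$ positive zeros. So $|Z|\le1+s+(s-1)=2s$. On each open interval between consecutive points of $Z$, and beyond $\max Z$, neither $f$ nor $f'$ vanishes, so $|f|$ is strictly monotone; beyond $\max Z$ it increases, because $|f|\to\infty$. For $z\ge1$ define $\zeta(z)\in Z$ as follows. If $z\in Z$, take $\zeta(z)=z$. If $|f|$ increases on the interval containing $z$, take its left endpoint. If $|f|$ decreases there, take its right endpoint. In all cases $|f|\le|f(z)|$ on the closed interval between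 $\zeta(z)$ and $z$.

Now let $(x,y)\ne(x',y')$ be solutions with $x\le x'$ and the same $\zeta$, and let $[u,v]$, $1\le u<v$, be the interval with endpoints $z,z'$. It is contained in the union of the intervals from $\zeta$ to $z$ and from $\zeta$ to $z'$. Hence
$$|f|\le\varepsilon:=hx^{-n}\quad\text{on }[u,v].\tag{3}$$

**Step 3 (small on an interval implies short interval).** We isolate each monomial of $f$ by finite differences. Let $\tau=\min\bigl(1,\frac1s\log\frac vu\bigr)>0$ and $G(t)=f(e^t)=\sum_ia_ie^{n_it}$. The operator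
$$\Delta_\lambda G(t)=e^{-\lambda\tau}G(t+\tau)-G(t)$$
multiplies $e^{\mu t}$ by $e^{(\mu-\lambda)\tau}-1$; in particular it kills $e^{\lambda t}$. For example, if $G=a_0+a_1e^{n_1t}$, then $\Delta_0G=a_1(e^{n_1\tau}-1)e^{n_1t}$.

Fix $k$, apply $\prod_{i\ne k}\Delta_{n_i}$ to $G$, and evaluate at $t=\log u$. On one side we get $a_ku^{n_k}\prod_{i\ne k}(e^{(n_k-n_i)\tau}-1)$. On the other side we get a combination of the values $G(\log u+m\tau)$, $0\le m\le s$. These points lie in $[\log u,\log v]$ because $s\tau\le\log\frac vu$. The total weight is at most $\prod_{i\ne k}(1+e^{-n_i\tau})\le2^s$, since $n_i\ge0$. By (3),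
$$|a_k|\,u^{n_k}\prod_{i\ne k}\bigl|e^{(n_k-n_i)\tau}-1\bigr|\le2^s\varepsilon .$$
For $0<\tau\le1$ and an integer $m\ne0$, $|e^{m\tau}-1|\ge1-e^{-\tau}\ge\tau-\frac{\tau^2}2\ge\frac\tau2$. Therefore
$$\tau^s\max_k|a_k|u^{n_k}\le4^s\varepsilon .\tag{4}$$
Since $u\ge1$, the maximum is at least $H$; taking $k=s$ and $|a_s|\ge1$, it is at least $u^n$. Hence
$$\max_k|a_k|u^{n_k}\ge\max(H,u^n)\ge H^{1-s/n}(u^n)^{s/n}=H^{1-s/n}u^s .\tag{5}$$

**Step 4 (the gap inequality).** We convert (4) and (5) into a lower bound for $x'$. Suppose $\tau=1$. Then (4) gives $H\le4^s\varepsilon\le4^sh\le4^sH^{1-s/n}$, so $H\le4^n$, which contradicts $H>e^{C_0n}$ and $C_0>\log4$. So $\tau=\frac1s\log\frac vu<1$. Thus $v<e^su$, and from $\log\frac vu\ge1-\frac uv$,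
$$\tau\ge\frac{v-u}{sv}\ge\frac{v-u}{se^su}.$$
Insert this and (5) in (4); the powers of $u$ cancel:
$$(v-u)^s\le c_s^s\,h\,x^{-n}H^{-(1-s/n)}\le c_s^s\,x^{-n}H^{-\rho}.\tag{6}$$
Since $v-u=|z-z'|\ge\frac1{xx'}$, (6) yields
$$x'\ge c_s^{-1}x^qH^{\rho/s},\qquad q=\frac ns-1.\tag{7}$$
Now use $n\ge2s$. It gives $q\ge1$, and $H^{\rho/(2s)}\ge e^{C_0\rho n/(2s)}\ge e^{C_0\rho}=4se^s=c_s$. Hence
$$x'\ge x^qH^{\rho/(2s)},\qquad q\ge1.\tag{8}$$

**Remark 2 (how (7) meets Theorem 1).** For $F$ with exactly $s+1$ nonzero coefficients and $H>4^n$, the derivation of (7) works for all $n>s$. If $s<n<2s$, then $q<1$. Up to the constant $c_s$, (7) says no more than $x'\ge x$ once $x^{1-q}\ge H^{\rho/s}$, that is, once $x\ge H^{\rho/(2s-n)}$. The solutions in Section 5 have $x$ up to a constant times $H^{(1-s/n-\rho)/n}$. Now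
$$\frac\rho{2s-n}<\frac1n\Bigl(1-\frac sn-\rho\Bigr)\iff2s\rho<(2s-n)\frac{n-s}n\iff\rho<\rho_0 .$$
So $\rho<\rho_0$ is exactly the condition under which the region of Section 5 reaches beyond the range where (7) has content.

## 7. Chains of solutions with $x<H^{11200n^2}$

Put $E=11200n^2$. This step bounds the number of solutions with $x<H^E$ in terms of $s,\rho$ only. By (8), the solutions with a given $\zeta$ can be ordered so that $1\le x_0<x_1<\cdots$, and by induction
$$x_i\ge H^{\frac\rho{2s}(1+q+\dots+q^{i-1})}\qquad(i\ge1).$$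
Let $L$ be their number with $x<H^E$, and suppose $L\ge2$. Then $\frac\rho{2s}(1+q+\dots+q^{L-2})<E$. The difficulty is that $E$ contains $n^2$, which the final bound must not. Two cases handle it.

If $n<3s$, each power of $q$ is at least $1$, so $(L-1)\frac\rho{2s}<11200\cdot9s^2$, and $L\le1+2\cdot10^6s^3/\rho$.

If $n\ge3s$, then $q\ge2$ and $n=s(q+1)\le2sq$, so $\frac\rho{2s}q^{L-2}<11200n^2\le44800s^2q^2$. Hence $q^{L-4}<89600s^3/\rho$ and $L\le4+\log_2(89600s^3/\rho)$. For $L\le4$ this last bound is trivial, as the logarithm is positive. The large growth rate $q$ has absorbed the factor $n^2$.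

Since $|Z|\le2s$, the number of solutions with $x<H^E$ is bounded in terms of $s,\rho$.

## 8. Solutions with $x\ge H^{11200n^2}$ are close to positive roots

Let $a=a_s=A_n$ be the leading coefficient of $f$, and $\alpha_1,\dots,\alpha_n\in\mathbb C$ its roots, distinct because $f$ is irreducible. The Mahler measure of $f$ is $M=|a|\prod_j\max(1,|\alpha_j|)$; for instance, $z^2-z-1$ has $M=\frac{1+\sqrt5}2$. Landau's inequality states $M\le\bigl(\sum_i|A_i|^2\bigr)^{1/2}$ (in the example, $1.618\ldots\le\sqrt3$). Here it gives $M\le\sqrt{n+1}\,H\le nH\le H^2$. We also use that the discriminant $D=\pm a^{n-2}\prod_jf'(\alpha_j)$ is an integer, nonzero since the roots are distinct.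

**Step 1 (a lower bound for $|f'(\alpha)|$).** For each $j$, $|f'(\alpha_j)|\le\sum_ii|A_i||\alpha_j|^{i-1}\le n^2H\max(1,|\alpha_j|)^{n-1}$. From $|D|\ge1$, for each root $\alpha$,
$$|f'(\alpha)|\ge|a|^{-(n-2)}\prod_{\alpha_j\ne\alpha}\bigl(n^2H\max(1,|\alpha_j|)^{n-1}\bigr)^{-1}.$$
The product of $\max(1,|\alpha_j|)$ over $\alpha_j\neq\alpha$ is at most $M/|a|$. So the right side is at least $|a|^{-(n-2)+(n-1)}(n^2H)^{-(n-1)}M^{-(n-1)}\ge(n^2H)^{-(n-1)}M^{-(n-1)}$. With $n^2H\le H^3$ and $M\le H^2$,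
$$|f'(\alpha)|\ge H^{-5(n-1)}.\tag{9}$$

**Step 2 (distance to the closest root).** Let $\alpha$ be a root closest to $z$ (choose one if there are several). Then $|\alpha-\alpha_j|\le|\alpha-z|+|z-\alpha_j|\le2|z-\alpha_j|$, so
$$hx^{-n}\ge|f(z)|=|a||z-\alpha|\prod_{\alpha_j\ne\alpha}|z-\alpha_j|\ge2^{-(n-1)}|f'(\alpha)||z-\alpha| .$$
As $2^{n-1}\le H$ and $h\le H$, (9) gives
$$|z-\alpha|\le H^{5n}x^{-n}.\tag{10}$$

**Step 3 ($\alpha$ is real and positive).** This reduces the number of possible $\alpha$ from $n$ to $s$. Suppose $x\ge H^E$ and $\alpha\notin\mathbb R$. We use $|\alpha-\alpha_j|\le2\max(1,|\alpha|)\max(1,|\alpha_j|)$ for the $n-2$ roots other than $\alpha,\bar\alpha$, together with $\max(1,|\alpha|)\le M$ and $|a|\prod\max(1,|\alpha_j|)\le M$ over those roots. This gives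
$$H^{-5(n-1)}\le|f'(\alpha)|\le|\alpha-\bar\alpha|\,2^{n-2}M^{n-2}\cdot M\le|\alpha-\bar\alpha|H^{2n-1},$$
since $2^{n-2}\le H$ and $M\le H^2$. So $|\alpha-\bar\alpha|\ge H^{-7n}$. But $z$ is real, so $|\alpha-\bar\alpha|=2|\operatorname{Im}\alpha|\le2|z-\alpha|\le2H^{5n}x^{-n}\le H^{5n+1-11200n^3}<H^{-7n}$, a contradiction. So $\alpha$ is real. Since $z\ge1$ and $|z-\alpha|<\frac12$, also $\alpha>0$. By Descartes at most $s$ roots $\alpha$ occur.

**Step 4 (clean inequalities).** As $x\ge H^{20n}$, we have $H^{5n}\le x^{1/4}$ and (10) gives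
$$|\alpha-z|\le x^{-\mu},\qquad\mu=n-\tfrac14 .\tag{11}$$
For two different solutions with the same $\alpha$ and $x\le x'$, $\frac1{xx'}\le|z-z'|\le2x^{-\mu}$. So $x'\ge\frac12x^{n-5/4}$, and since $x^{1/4}\ge2$,
$$x'\ge x^{\,n-3/2}.\tag{12}$$

## 9. Two very good approximations cannot be too far apart in size

**Notation.** For a polynomial $R$ put $R^{[i]}=R^{(i)}/i!$. Thus $(X^k)^{[i]}=\binom kiX^{k-i}$, e.g. $(X^3)^{[2]}=3X$, and integer polynomials have integer divided derivatives. Taylor's formula reads $R^{[j]}(X)=\sum_{l\ge j}\binom ljR^{[l]}(\beta)(X-\beta)^{l-j}$.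

**Siegel's lemma.** A system of $p$ homogeneous linear equations in $N>p\geq 1$ unknowns, with integer coefficients of absolute value at most $A$, $A\ge1$, has a nonzero integer solution with all entries at most $(NA)^{p/(N-p)}$ in absolute value.

*Proof.* Let $Y=\lfloor(NA)^{p/(N-p)}\rfloor$. There are $(Y+1)^N$ integer vectors with entries in $[0,Y]$. On them each linear form takes at most $NAY+1\le NA(Y+1)$ values. Since $(Y+1)^{N-p}>(NA)^p$, we have $(NA(Y+1))^p<(Y+1)^N$, so two of the vectors have the same image. Take their difference. $\square$ For one equation $3x-5y=0$, $N=2$, $A=5$, the bound is $10$, and $(5,3)$ is a solution within it.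

**Lemma 3.** If $z_i=y_i/x_i$ $(i=1,2)$ satisfy (11) with the same $\alpha$ and $x_1\ge H^E$, $E=11200n^2$, then $x_2<x_1^{10n^2}$.

Before the proof, the balance of exponents. We construct $P_0+\alpha P_1$ vanishing to order $m$ at $\alpha$, with $\deg P_i\le d$. There are about $nm$ conditions on $2d$ coefficients, so $d\approx nm/2$. Substituting $X=z_1$ and replacing $\alpha$ by $z_2$ gives a rational number with denominator at most $x_1^dx_2=x_1^{d+r}$, if $x_2=x_1^r$. It differs from zero by about $x_1^{-\mu m}$ plus $x_2^{-\mu}$. A contradiction needs $\mu m>d+r$ and $\mu r>d+r$, i.e. with $r=\sigma m$: $\mu>\frac n2+\sigma$ and $(\mu-1)\sigma>\frac n2$. For the tightest case $n=3$, $\mu=2.75$, this requires $\frac67<\sigma<\frac54$. We take $\sigma=\frac9{10}$ and keep all losses small.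

*Proof.* Suppose $r:=\log x_2/\log x_1\ge10n^2$.

**Step 1 (parameters).** Put
$$\sigma=\tfrac9{10},\qquad\delta=\tfrac1{40n},\qquad m=\lfloor r/\sigma\rfloor,\qquad d+1=\lceil(1+\delta)nm/2\rceil .$$
For $n\ge3$ we have $10n^2\ge0.9(5n^2+5n+6)$, since $5.5n^2-4.5n-5.4$ is positive at $n=3$ and increasing. Hence $m>r/\sigma-1\ge5(n^2+n+1)$. Also $\sigma m\le r<\sigma(m+1)$, $d<(1+\delta)nm/2<nm$, and so $d+1\le nm$.

**Step 2 (auxiliary polynomials).** We find $P_0,P_1\in\mathbb Z[X]$ of degree $\le d$, not both $0$ and with small coefficients, such that $G=P_0+\alpha P_1$ vanishes to order $\ge m$ at $\alpha$.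

First, $a^k\alpha^k=\sum_{l<n}c_{k,l}\alpha^l$ with $c_{k,l}\in\mathbb Z$, $|c_{k,l}|\le(2H)^k$. This is clear for $k=0$. Multiplying by $a\alpha$ and using $a\alpha^n=-\sum_{i<n}A_i\alpha^i$ gives $c_{k+1,l}=a\,c_{k,l-1}-c_{k,n-1}A_l$ (with $c_{k,-1}=0$), which is at most $2H(2H)^k$ in absolute value.

Write $P_\nu=\sum_{k\le d}p_{\nu,k}X^k$. Then
$$a^{d+1}G^{[i]}(\alpha)=\sum_k\binom ki\bigl(p_{0,k}\,a^{d+1}\alpha^{k-i}+p_{1,k}\,a^{d+1}\alpha^{k-i+1}\bigr)\qquad(0\le i<m).$$
Each $a^{d+1}\alpha^e$ with $0\le e\le d+1$ equals $a^{d+1-e}\sum_lc_{e,l}\alpha^l$, whose coefficients are at most $(2H)^{d+1}$. So the $m$ conditions $G^{[i]}(\alpha)=0$ follow from $nm$ integer linear equations, one for each $i<m$ and each power $\alpha^l$, $l<n$. They are equations in the $2(d+1)$ unknowns $p_{\nu,k}$, with coefficients at most $2^d(2H)^{d+1}\le(4H)^{d+1}$. Since $2(d+1)\ge(1+\delta)nm$, the exponent in Siegel's lemma is at most $1/\delta$. As $2(d+1)\le2^{d+1}$, we get a nonzero solution with all coefficients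 bounded by
$$\|P\|\le\bigl(2(d+1)(4H)^{d+1}\bigr)^{1/\delta}\le(8H)^{(d+1)/\delta}.$$

**Step 3 (the Wronskian is not zero).** Here we use that $f$ is irreducible of degree $n$. If $R\in\mathbb Q[X]$ is nonzero and vanishes to order $\ge e$ at $\alpha$, then $f^e\mid R$ in $\mathbb Q[X]$: write $R=f^{e'}R_1$ with $f\nmid R_1$; then $R_1(\alpha)\ne0$, and $f$ has a simple zero at $\alpha$, so $e'\ge e$.

Suppose $P_0,P_1$ were linearly dependent over $\mathbb Q$. Then $G=cR$ with $c\in\mathbb Q+\mathbb Q\alpha$, $0\ne R\in\mathbb Q[X]$, $\deg R\le d$. Here $c\ne0$, because $1,\alpha$ are independent over $\mathbb Q$ and $P_0,P_1$ are not both $0$. So $R$ vanishes to order $\ge m$ at $\alpha$ and $f^m\mid R$, which contradicts $\deg R\le d<nm$. Hence $P_0,P_1$ are independent, and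
$$W=P_0P_1'-P_0'P_1\ne0 ,$$
since $W=0$ with $P_1\neq 0$ would mean $(P_0/P_1)'=0$.

For every number $\beta$, $W=(P_0+\beta P_1)P_1'-(P_0+\beta P_1)'P_1$. With $\beta=\alpha$ this is $GP_1'-G'P_1$, so $W$ vanishes to order $\ge m-1$ at $\alpha$ and $f^{m-1}\mid W$. Since $f$ has no rational zero, $f(z_1)\ne0$. Hence the order $w$ of vanishing of $W$ at $z_1$ satisfies
$$w\le\deg W-n(m-1)\le2d-n(m-1)\le\delta nm+n .$$

**Step 4 (a nonzero value).** We find a derivative that does not vanish at $(z_1,z_2)$. Let $S=P_0+z_2P_1$; then $W=SP_1'-S'P_1$. If $S^{[j]}(z_1)=0$ for all $j\le w+1$, then $S$ would vanish to order $\ge w+2$ at $z_1$, and $W$ to order $\ge w+1$, a contradiction. So there is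
$$j\le\delta nm+n+1=\tfrac m{40}+n+1<m\quad\text{with}\quad\Lambda:=P_0^{[j]}(z_1)+z_2P_1^{[j]}(z_1)\ne0 .$$
The polynomials $P_\nu^{[j]}$ have integer coefficients and degree $\le d$, so $x_1^dx_2\Lambda\in\mathbb Z$ and
$$|\Lambda|\ge x_1^{-d}x_2^{-1}.\tag{13}$$

**Step 5 (the upper bound).** We write $\Lambda=G^{[j]}(z_1)+(z_2-\alpha)P_1^{[j]}(z_1)$ and estimate both terms. By Cauchy's bound $|\alpha|\le1+H$, so $1+|\alpha|\le2H$, and $|z_1|\le|\alpha|+1\le2H$. For every $l$,
$$|G^{[l]}(\alpha)|\le\sum_{k\le d}\binom kl\|P\|(1+|\alpha|)\max(1,|\alpha|)^d\le(d+1)2^d(2H)^{d+1}\|P\| .$$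
We expand $G^{[j]}$ at $\alpha$; only $l\ge m$ contribute, and $|z_1-\alpha|\le1$, $\binom lj\le2^d$. So
$$|G^{[j]}(z_1)|\le\Gamma|z_1-\alpha|^{m-j},\qquad\Gamma=(d+1)^24^d(2H)^{d+1}\|P\| .$$
Also $|P_1^{[j]}(z_1)|\le(d+1)2^d(2H)^d\|P\|\le\Gamma$. Since $(d+1)^2\le4^{d+1}$,
$$\Gamma\le(32H)^{d+1}(8H)^{(d+1)/\delta}\le(32H)^{2(d+1)/\delta}\le H^{6(d+1)/\delta}\le H^{6nm/\delta},$$
using $32\le H^2$ and $d+1\le nm$. Hence $2\Gamma\le H^{7nm/\delta}=H^{280n^2m}\le x_1^{m/40}$, the last step because $x_1\ge H^{11200n^2}$. This is what fixes the value of $E$. With (11) for $z_1,z_2$ and (13),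
$$x_1^{-d}x_2^{-1}\le x_1^{m/40}\max\bigl(x_1^{-\mu(m-j)},\,x_2^{-\mu}\bigr).$$

**Step 6 (contradiction).** We compare exponents of $x_1$, with $x_2=x_1^r$.

(i) If the first term is the maximum, then $\mu(m-j)\le\frac m{40}+d+r$. Divide by $m$ and use $j\le\frac m{40}+n+1$, $\frac dm<\frac n2+\frac{\delta n}2=\frac n2+\frac1{80}$ and $\frac rm<\frac9{10}+\frac9{10m}$:
$$\mu\Bigl(1-\frac1{40}-\frac{n+1}m\Bigr)\le\frac1{40}+\frac n2+\frac1{80}+\frac9{10}+\frac9{10m}.$$
With $\mu=n-\frac14$ in the leading term and $\mu\le n$ in the two subtracted terms, this implies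
$$0.475\,n-1.1875\le\frac{n(n+1)+1}m\le\frac15 .$$
For $n\ge3$ the left side is at least $0.2375$, a contradiction.

(ii) If the second term is the maximum, then $(\mu-1)r\le\frac m{40}+d$. As $r\ge\frac9{10}m$, dividing by $m$ gives $\frac9{10}\bigl(n-\frac54\bigr)\le\frac1{40}+\frac n2+\frac1{80}$, i.e. $0.4\,n\le1.1625$. This is false for $n\ge3$. $\square$

## 10. At most $13$ large solutions per root: end of the proof of Theorem 2

Fix one of the at most $s$ positive roots $\alpha$ of Section 8, and let $x_1<\dots<x_L$ belong to the solutions with $x\ge H^E$ attached to $\alpha$; the inequalities are strict by (12). If $L\ge2$, then (12) applied $L-1$ times and Lemma 3 applied to the smallest and the largest give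
$$\Bigl(n-\frac32\Bigr)^{L-1}\log x_1\le\log x_L<10n^2\log x_1,\qquad\text{so}\qquad L\le1+\frac{\log(10n^2)}{\log(n-\frac32)} .$$
For $n=3$ the quotient is $\log90/\log1.5<11.2$. For $n\ge4$ we have $n-\frac32\ge\sqrt n$, so the quotient is at most $\frac{\log10+2\log n}{\frac12\log n}=4+\frac{2\log10}{\log n}<8$. In all cases $L\le13$.

So there are at most $13s$ solutions with $y\ge x\ge1$ and $x\ge H^E$. By Section 7 the number with $x<H^E$ is bounded in terms of $s$ and $\rho$. By Step 1 of Section 6, in Case B $N(F,h)$ is at most $4$ plus $8$ times the largest total over the four forms; in Case A and for $H=1$ it was bounded by (1). None of the bounds involves $n$, $H$, $h$ or the coefficients of $F$. $\blacksquare$
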